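
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Compact spaces whose product has smaller Noetherian type than either factor}


\begin{abstract}
The Noetherian type $\mathrm{Nt}(X)$ of a space $X$ is the least infinite cardinal $\mu$ such that $X$ has a base each of whose members has fewer than $\mu$ supersets in the base. We show in ZFC that there are compact Hausdorff spaces $X,Y$ with $\mathrm{Nt}(X\times Y)=\aleph_0$ and $\mathrm{Nt}(X)=\mathrm{Nt}(Y)=\aleph_1$. We then determine which triples of infinite cardinals have the form $(\mathrm{Nt}(X),\mathrm{Nt}(Y),\mathrm{Nt}(X\times Y))$ for compact $X,Y$: the only restriction is $\mathrm{Nt}(X\times Y)\le\max\{\mathrm{Nt}(X),\mathrm{Nt}(Y)\}$.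
\end{abstract}

\section{Introduction}

For a partially ordered set $P$ and $p\in P$ let $p{\uparrow}=\{q\in P:q\ge p\}$. The \emph{Noetherian type} $\mathrm{Nt}(P)$ is the least infinite cardinal $\mu$ such that $|p{\uparrow}|<\mu$ for all $p\in P$. A base $\mathcal B$ of a topological space is ordered by inclusion, so $B{\uparrow}$ is the set of supersets of $B$ in $\mathcal B$, and the Noetherian type of a space is
\[
\mathrm{Nt}(X)=\min\{\mathrm{Nt}(\mathcal B):\mathcal B\text{ is a base of }X\}.
\]
Removing $\emptyset$ from a base leaves a base and does not increase its Noetherian type, so we may always assume $\emptyset\notin\mathcal B$. All spaces are nonempty, and \emph{compact} means compact Hausdorff.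

Thus $\mathrm{Nt}(X)$ measures how economically a base can be arranged from above. The Cantor cube $2^\kappa$ is as good as possible: its standard base consists of the sets $[s]=\{x\in 2^\kappa: s\subset x\}$, where $s$ is a finite partial function from $\kappa$ to $2$, and $[s]\subset[t]$ holds only if $t\subset s$. So every member has finitely many supersets, and $\mathrm{Nt}(2^\kappa)=\aleph_0$. Larger values occur when every base has nonempty members that lie below many others. We shall see in Section~\ref{sec:two} that the one-point compactification of an uncountable discrete set has Noetherian type at least $\aleph_1$.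

How does Noetherian type behave in products? If $\mathcal B$ and $\mathcal C$ are bases of $X$ and $Y$ without $\emptyset$, then, for members of these bases, $U\times V\subset U'\times V'$ means $U\subset U'$ and $V\subset V'$. In the base $\{U\times V:U\in\mathcal B,\ V\in\mathcal C\}$ the set $U\times V$ therefore has $|U{\uparrow}|\cdot|V{\uparrow}|$ supersets. Choosing $\mathcal B,\mathcal C$ optimal, we get
\begin{equation}\label{eq:max}
\mathrm{Nt}(X\times Y)\le\max\{\mathrm{Nt}(X),\mathrm{Nt}(Y)\},
\end{equation}
because a product of two cardinals that are smaller than an infinite cardinal is again smaller than it. The inequality can be strict. The following facts are recorded in \cite{ws15}. If $\mathcal B$ is a base of $X$, then $\mathrm{Nt}(X^{|\mathcal B|})=\aleph_0$; hence a product of two compact spaces can have Noetherian type below the \emph{maximum} of the two types. There are Tychonoff spaces $X,Y$ whose product has type below the \emph{minimum} of the two types. On the other hand, GCH implies that $\mathrm{Nt}(X^n)=\mathrm{Nt}(X)$ for every compact homogeneous $X$ and every positive integer $n$. The question posed in \cite{ws15}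 is whether there is a compact example of the second phenomenon:
\begin{quote}
\emph{Are there compact spaces $X,Y$ with $\mathrm{Nt}(X\times Y)<\min\{\mathrm{Nt}(X),\mathrm{Nt}(Y)\}$?}
\end{quote}
To go below the maximum it is enough that a good factor repairs a bad one. To go below the minimum, two bad factors must repair each other. The most obvious bad compact spaces do not do this (Section~\ref{sec:two}). Nevertheless, the answer is yes.

\begin{theorem}\label{thm:main}
There are compact spaces $X,Y$ with $\mathrm{Nt}(X)=\mathrm{Nt}(Y)=\aleph_1$ and $\mathrm{Nt}(X\times Y)=\aleph_0$.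
\end{theorem}

\begin{theorem}\label{thm:class}
Let $\mu,\nu_0,\nu_1$ be infinite cardinals. There are compact spaces $X,Y$ with
\[
\mathrm{Nt}(X)=\nu_0,\qquad \mathrm{Nt}(Y)=\nu_1,\qquad \mathrm{Nt}(X\times Y)=\mu
\]
if and only if $\mu\le\max\{\nu_0,\nu_1\}$.
\end{theorem}

In particular $\mathrm{Nt}(X\times Y)=\aleph_0$ is possible with $\mathrm{Nt}(X)$ and $\mathrm{Nt}(Y)$ arbitrarily large. Both theorems are proved in ZFC. The first uses only the $\Delta$-system lemma and the splitting of stationary sets. The second uses in addition a theorem of Shelah on scales.

The plan is as follows. Section~\ref{sec:two} isolates one mechanism that makes Noetherian type large and one that makes it small. Section~\ref{sec:spaces} combines the two in a compact space $X_{\mathcal A}$ built from a family $\mathcal A$ of subsets of a cardinal, and bounds its Noetherian type from above. Section~\ref{sec:lower} gives the matching lower bound. After this the topology is essentially finished, and the theorems reduce to combinatorics: we need two families of sets that are each rich but meet only in small sets. Sections~\ref{sec:thm1} and~\ref{sec:thm2} construct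 such families.

\section{Two opposite mechanisms}\label{sec:two}

For a set $I$ with $\infty\notin I$ let $I^\infty=I\cup\{\infty\}$ be the one-point compactification of the discrete set $I$: the points of $I$ are isolated, and the neighborhoods of $\infty$ are the sets that contain $\infty$ and have finite complement. If $I$ is finite (possibly empty), then $\infty$ is isolated too.

\begin{proposition}[isolated points]\label{prop:isolated}
If $I$ is uncountable, then $\mathrm{Nt}(I^\infty)\ge\aleph_1$.
\end{proposition}

\begin{proof}
Let $\mathcal B$ be a base. For $d\in I$ choose $B_d\in\mathcal B$ with $\infty\in B_d\subset I^\infty\setminus\{d\}$. If $B_d=B$, then $d$ belongs to the finite set $I\setminus B$, so each set $B$ equals $B_d$ for only finitely many $d$. Hence there are $d_0,d_1,\dots$ with $B_{d_0},B_{d_1},\dots$ distinct. Since $\bigcup_n(I\setminus B_{d_n})$ is countable, some $e\in I$ lies outside it. Then $\{e\}\in\mathcal B$, because $e$ is isolated, and $\{e\}\subset B_{d_n}$ for all $n$.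
\end{proof}

Two such spaces do not repair each other: if $I,J$ are uncountable, then $\mathrm{Nt}(I^\infty\times J^\infty)\ge\aleph_1$. To see this, let $\mathcal B$ be a base of the product. For $d\in I$ choose $B_d\in\mathcal B$ with $(\infty,\infty)\in B_d\subset(I^\infty\setminus\{d\})\times J^\infty$, and finite sets $F_d\subset I$, $G_d\subset J$ with $(I^\infty\setminus F_d)\times(J^\infty\setminus G_d)\subset B_d$. If $B_d=B_{d'}$, then $d'\in F_d$, so again there are $d_0,d_1,\dots$ with all $B_{d_n}$ distinct. An isolated point $(e,e')$ with $e\notin\bigcup_nF_{d_n}$ and $e'\notin\bigcup_nG_{d_n}$ lies in all of them, and $\{(e,e')\}\in\mathcal B$.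

The opposite mechanism is to attach to every member of a base its own coordinate. It gives the first of the facts recalled above, in the form in which we use it.

\begin{proposition}[tags]\label{prop:tags}
Let $\kappa$ be an infinite cardinal and $X$ a Hausdorff space with at least two points and a base of size at most $\kappa$. Then $\mathrm{Nt}(X^\kappa)=\aleph_0$.
\end{proposition}

\begin{proof}
Cover $X$ by two proper open subsets $G_0,G_1$ (complements of two distinct points). Let $\pi_\xi$ be the projection to coordinate $\xi$. The space $X^\kappa$ has a base of size at most $\kappa$; enumerate it, with repetitions if necessary, as $\{O_\xi:\xi<\kappa\}$. The nonempty sets among $O_\xi\cap\pi_\xi^{-1}(G_i)$ ($\xi<\kappa$, $i<2$) form a base, since for fixed $\xi$ the two sets $\pi_\xi^{-1}(G_i)$ cover $X^\kappa$. Each nonempty open set contains a nonempty box that restricts only the coordinates in some finite set $F$. Such a box is contained in $\pi_\xi^{-1}(G_i)$ only if $\xi\in F$, because $G_i\ne X$. So each member of the new base has at most $2|F|$ supersets in it, for some finite $F$.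
\end{proof}

Together the two propositions show how a product falls below the maximum. Let $I$ be uncountable, $\kappa=|I|$, $X=I^\infty$ and $Y=X^\kappa$. Then $X\times Y$ is homeomorphic to $X^\kappa$, so $\mathrm{Nt}(X\times Y)=\aleph_0<\mathrm{Nt}(X)$. But $\mathrm{Nt}(Y)=\aleph_0$ as well: one factor supplies the tags, and nothing falls below the minimum.

To make two bad factors cooperate, we build spaces in which the tags exist but are locally damaged: certain small open sets, playing the role of the isolated points above, decide infinitely many coordinates at once. In a product of two such spaces we tag each basic set \emph{simultaneously in both factors}. A tag then fails only where both factors are damaged at the same coordinate.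

\section{The spaces $X_{\mathcal A}$ and upper bounds}\label{sec:spaces}

Let $\kappa$ be an infinite cardinal and $\mathcal A$ a (possibly empty) family of infinite subsets of $\kappa$. Put
\[
X_{\mathcal A}=\{(x,z)\in2^\kappa\times\mathcal A^\infty:\ z=\infty,\ \text{or } z\in\mathcal A\text{ and }x\restriction z\equiv0\}.
\]
Over $\infty$ we see the full cube $2^\kappa$. Over the isolated point $A\in\mathcal A$ we see the smaller cube of those $x$ whose coordinates in $A$ are frozen at $0$; we call this clopen set $\{(x,z)\in X_{\mathcal A}:z=A\}$ the \emph{slice} over $A$.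

The set $X_{\mathcal A}$ is closed in $2^\kappa\times\mathcal A^\infty$: if $(x,z)\notin X_{\mathcal A}$, then $z=A\in\mathcal A$ and $x(\xi)=1$ for some $\xi\in A$, and the open set $\{(x',z'):z'=A,\ x'(\xi)=1\}$ contains $(x,z)$ and misses $X_{\mathcal A}$. Hence $X_{\mathcal A}$ is compact. If $|\mathcal A|\le\kappa$, then $X_{\mathcal A}$ has a base of size at most $\kappa$, since both $2^\kappa$ and $\mathcal A^\infty$ do.

For $\xi<\kappa$ and $i<2$ let
\[
P^i_\xi=\{(x,z)\in X_{\mathcal A}:x(\xi)=i\}.
\]
For fixed $\xi$ these two clopen sets cover $X_{\mathcal A}$. We say that a nonempty open $U\subset X_{\mathcal A}$ \emph{decides} $\xi$ if $U\subset P^0_\xi$ or $U\subset P^1_\xi$, and write $D(U)$ for the set of coordinates that $U$ decides.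

Here is the smallest picture of the idea. Let $\kappa=\omega$, let $A$ be the set of even numbers and $A'$ the set of odd numbers, and consider $X_{\{A\}}$ and $X_{\{A'\}}$. The slice $U$ over $A$ decides all even coordinates, so tags with even numbers do not protect it: $U$ may lie below infinitely many tagged sets $O_\xi\cap P^0_\xi$. In the same way the slice $V$ over $A'$ decides all odd coordinates. But $U$ decides no odd coordinate and $V$ no even one, so in the product no single $\xi$ is decided by both $U$ and $V$. If the $\xi$th basic set is tagged by $\xi$ in both factors, then the box $U\times V$ is below none of the tagged sets. (There is no drop yet: $X_{\{A\}}$ is the disjoint sum of two copies of $2^\omega$ and has type $\aleph_0$. A drop needs families so rich that \emph{every} base suffers; this is the subject of Section~\ref{sec:lower}.)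

\begin{lemma}\label{lem:decide}
If $U\subset X_{\mathcal A}$ is nonempty and open, then $D(U)\subset A\cup F$ for some $A\in\mathcal A\cup\{\emptyset\}$ and some finite $F\subset\kappa$.
\end{lemma}

\begin{proof}
Pick $(x,z)\in U$, a finite $F\subset\kappa$ and an open $G\ni z$ in $\mathcal A^\infty$ such that
\[
\{(x',z')\in X_{\mathcal A}:x'\restriction F=x\restriction F,\ z'\in G\}\subset U.
\]
Let $A=z$ if $z\in\mathcal A$, and $A=\emptyset$ if $z=\infty$. If $\xi\notin A\cup F$, let $x'$ differ from $x$ exactly at $\xi$. Since $\xi\notin A$, the point $(x',z)$ is in $X_{\mathcal A}$; since $\xi\notin F$, it is in $U$. So $U$ meets both $P^0_\xi$ and $P^1_\xi$, that is, $\xi\notin D(U)$.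
\end{proof}

\begin{lemma}[upper bounds]\label{lem:upper}
Let $\mathcal A,\mathcal A'$ be families of infinite subsets of $\kappa$ with $|\mathcal A|,|\mathcal A'|\le\kappa$, and let $\mu$ be an infinite cardinal.
\begin{enumerate}
\item[(a)] If $|A|<\mu$ for all $A\in\mathcal A$, then $\mathrm{Nt}(X_{\mathcal A})\le\mu$.
\item[(b)] If $|A\cap A'|<\mu$ for all $A\in\mathcal A$ and $A'\in\mathcal A'$, then $\mathrm{Nt}(X_{\mathcal A}\times X_{\mathcal A'})\le\mu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Enumerate a base of $X_{\mathcal A}$, with repetitions if necessary, as $\{O_\xi:\xi<\kappa\}$; this is where $|\mathcal A|\le\kappa$ is used, for otherwise there might be fewer tags than basic sets. Let $\mathcal B$ consist of the nonempty sets $O_\xi\cap P^i_\xi$ with $\xi<\kappa$, $i<2$. Then $\mathcal B$ is a base: if $p\in O_\xi\subset O$, choose $i$ with $p\in P^i_\xi$. If $B\in\mathcal B$ is contained in $O_\xi\cap P^i_\xi$, then $\xi\in D(B)$. By Lemma~\ref{lem:decide}, $D(B)\subset A\cup F$ with $F$ finite and $A\in\mathcal A\cup\{\emptyset\}$, so $|D(B)|<\mu$. Each $\xi$ accounts for at most two supersets, so $B$ has fewer than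 $\mu$ supersets in $\mathcal B$.

(b) Write $P^i_\xi$ and $Q^j_\xi$ for the sets defined above in $X_{\mathcal A}$ and $X_{\mathcal A'}$, respectively. Enumerate a base of $X_{\mathcal A}\times X_{\mathcal A'}$, with repetitions if necessary, as $\{O_\xi:\xi<\kappa\}$, and let $\mathcal B$ consist of the nonempty sets among
\[
O_\xi\cap(P^i_\xi\times Q^j_\xi)\qquad(\xi<\kappa,\ i,j<2).
\]
As before, $\mathcal B$ is a base, since for fixed $\xi$ the four sets $P^i_\xi\times Q^j_\xi$ cover the product. Let $B\in\mathcal B$ and let $U\times V\subset B$ be a nonempty open box. If $B\subset O_\xi\cap(P^i_\xi\times Q^j_\xi)$, then $U\subset P^i_\xi$ and $V\subset Q^j_\xi$, so $\xi\in D(U)\cap D(V)$. By Lemma~\ref{lem:decide},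
\[
D(U)\cap D(V)\subset(A\cup F)\cap(A'\cup F')\subset(A\cap A')\cup F\cup F'
\]
with $F,F'$ finite, $A\in\mathcal A\cup\{\emptyset\}$ and $A'\in\mathcal A'\cup\{\emptyset\}$. This set has size less than $\mu$, and each $\xi$ in it accounts for at most four supersets. So $B$ has fewer than $\mu$ supersets in $\mathcal B$.
\end{proof}

\section{Capturing families and lower bounds}\label{sec:lower}

When must \emph{every} base of $X_{\mathcal A}$ contain a nonempty set with many supersets? Let $p=(\bar0,\infty)$, where $\bar0$ is the zero function. If a base happens to contain all sets $P^0_\xi$, then the slice over $A\in\mathcal A$ is contained in $P^0_\xi$ for every $\xi\in A$, and any nonempty basic set inside this slice has at least $|A|$ supersets. An arbitrary base need not contain $P^0_\xi$, but it contains some $B_\xi$ with $p\in B_\xi\subset P^0_\xi$. A local base at $p$ is formed by the sets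
\begin{equation}\label{eq:N}
N(F,\mathcal G)=\{(x,z)\in X_{\mathcal A}:x\restriction F\equiv0,\ z\notin\mathcal G\}
\end{equation}
with $F\subset\kappa$ finite and $\mathcal G$ a finite set with $\infty\notin\mathcal G$. So $N(F_\xi,\mathcal G_\xi)\subset B_\xi$ for some $F_\xi$ and $\mathcal G_\xi$. Now the slice over $A$ is contained in $N(F_\xi,\mathcal G_\xi)$ exactly when $F_\xi\subset A$ and $A\notin\mathcal G_\xi$. Thus the base can try to escape in two ways: by enlarging the finite sets $F_\xi$, and by excluding finitely many $A$ for each $\xi$. Against the first, $\mathcal A$ must contain sets that include many members of a given system of $\kappa$ finite sets. By the $\Delta$-system lemma we may take these finite sets to be disjoint apart from a common root $R$, which is dealt with by intersecting the slice with $\{x\restriction R\equiv0\}$. Against the second, it suffices that $\mathcal A$ is closed under infinite subsets, which leaves too many candidates $A$ for all of them to be excluded. This leads to the following notion.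

\begin{definition}
Let $\kappa$ and $\theta$ be infinite cardinals. A family $\mathcal C$ of infinite subsets of $\kappa$ is \emph{$\theta$-capturing} if
\begin{enumerate}
\item[(i)] every infinite subset of a member of $\mathcal C$ is in $\mathcal C$, and
\item[(ii)] every family of $\kappa$ pairwise disjoint nonempty finite subsets of $\kappa$ has a subfamily of size $\theta$ whose union belongs to $\mathcal C$.
\end{enumerate}
\end{definition}

We recall the $\Delta$-system lemma: if $\kappa$ is a regular uncountable cardinal and $F_\xi$ ($\xi\in\Xi_0$, $|\Xi_0|=\kappa$) are finite sets, then there are $\Xi\subset\Xi_0$ of size $\kappa$ and a finite set $R$ such that $F_\xi\cap F_\eta=R$ for all distinct $\xi,\eta\in\Xi$.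

The next lemma treats one factor or two factors at once. It also allows an extra factor $Z$ with a small base; this costs one line and is needed only in Section~\ref{sub:between}, so $Z$ may be taken to be a point at first reading.

\begin{lemma}[lower bounds]\label{lem:lower}
Let $\kappa$ be a regular uncountable cardinal, $\theta$ an infinite cardinal and $r\in\{1,2\}$, and let $\mathcal A_1,\dots,\mathcal A_r$ be families of infinite subsets of $\kappa$ such that $\bigcap_{j\le r}\mathcal A_j$ is $\theta$-capturing. Let $Z$ be a space with a base $\mathcal V$ of size less than $\kappa$. Then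
\[
\mathrm{Nt}\Big(\prod_{j\le r}X_{\mathcal A_j}\times Z\Big)>\theta .
\]
\end{lemma}

\begin{proof}
Write $X_j=X_{\mathcal A_j}$ and $T=\prod_jX_j\times Z$, and let $\mathcal B$ be any base of $T$. Fix $z^*\in Z$, and let $p\in T$ have all $X_j$-coordinates equal to $(\bar0,\infty)$ and $Z$-coordinate $z^*$. Let $N_j(F,\mathcal G)$ be the set \eqref{eq:N} for $X_j$; elements of $\mathcal G$ outside $\mathcal A_j$ are allowed and have no effect.

For each $\xi<\kappa$ choose $B_\xi\in\mathcal B$ such that $p\in B_\xi$ and every point of $B_\xi$ has its $X_1$-coordinate in $P^0_\xi$. Then choose a finite $F_\xi\ni\xi$, a finite $\mathcal G_\xi\subset\bigcup_j\mathcal A_j$ and $V_\xi\in\mathcal V$ with $z^*\in V_\xi$ and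
\begin{equation}\label{eq:box}
\prod_jN_j(F_\xi,\mathcal G_\xi)\times V_\xi\subset B_\xi .
\end{equation}

\emph{Each set equals $B_\eta$ for only finitely many $\eta$.} Suppose $B_\eta=B_\xi$. Since all factors of the box in \eqref{eq:box} are nonempty, $N_1(F_\xi,\mathcal G_\xi)\subset P^0_\eta$. Let $x$ be $0$ on $F_\xi$ and $1$ elsewhere. Then $(x,\infty)\in N_1(F_\xi,\mathcal G_\xi)$, so $x(\eta)=0$, that is, $\eta\in F_\xi$.

\emph{Choosing a slice.} Since $\kappa$ is regular and $|\mathcal V|<\kappa$, there are $\kappa$ many $\xi$ with the same $V_\xi=V$. By the $\Delta$-system lemma, there are a finite set $R$ and $\kappa$ many of these $\xi$ such that $F_\xi\cap F_\eta=R$ for any two distinct ones. Discard the finitely many $\xi\in R$ and let $\Xi$ be the remaining set of indices, so $|\Xi|=\kappa$. The sets $F'_\xi=F_\xi\setminus R$ for $\xi\in\Xi$ are finite, pairwise disjoint, and nonempty because $\xi\in F'_\xi$. By (ii) there is $H\subset\Xi$ with $|H|=\theta$ and $\bigcup_{\xi\in H}F'_\xi\in\bigcap_j\mathcal A_j$. For $H'\subset H$ put $A_{H'}=\bigcup_{\xi\in H'}F'_\xi$. By (i), $A_{H'}\in\bigcap_j\mathcal A_j$ for every infinite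 $H'\subset H$, and distinct $H'$ give distinct sets $A_{H'}$. There are $2^\theta$ subsets $H'\subset H$ of size $\theta$, whereas $|\bigcup_{\xi\in H}\mathcal G_\xi|\le\theta$. So we can fix $H'\subset H$ of size $\theta$ such that $A^*:=A_{H'}\notin\bigcup_{\xi\in H}\mathcal G_\xi$. Let
\[
W=\prod_j\{(x,z)\in X_j:z=A^*,\ x\restriction R\equiv0\}\times V .
\]
This set is open, since $A^*$ is isolated in each $\mathcal A_j^\infty$, and nonempty, since $(\bar0,A^*)\in X_j$ for each $j$ and $z^*\in V$.

\emph{$W\subset B_\xi$ for all $\xi\in H'$.} If $(x,A^*)\in X_j$ and $x\restriction R\equiv0$, then $x$ vanishes on $R\cup A^*\supset F_\xi$. Also $A^*\notin\mathcal G_\xi$. So the $j$th factor of $W$ is contained in $N_j(F_\xi,\mathcal G_\xi)$, and \eqref{eq:box} gives $W\subset B_\xi$.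

Since $\xi\mapsto B_\xi$ is finite-to-one and $\theta$ is infinite, $\{B_\xi:\xi\in H'\}$ has size $\theta$. Any nonempty $B\in\mathcal B$ with $B\subset W$ therefore has at least $\theta$ supersets in $\mathcal B$, so $\mathrm{Nt}(\mathcal B)>\theta$.
\end{proof}

We shall use the lemma in the following way. Noetherian types are infinite by definition. So, for an infinite cardinal $\nu$, to prove that a space has type at least $\nu$ it suffices to show that its type exceeds every infinite $\theta<\nu$; for $\nu=\aleph_0$ there is nothing to show.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:thm1}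

By Lemmas~\ref{lem:upper} and~\ref{lem:lower} we need a regular uncountable $\kappa$ and two families $\mathcal A_0,\mathcal A_1$ of countably infinite subsets of $\kappa$, each of size at most $\kappa$ and each $\omega$-capturing, such that $A\cap A'$ is finite whenever $A\in\mathcal A_0$ and $A'\in\mathcal A_1$. Capturing asks the families to be rich, and orthogonality asks them to avoid each other. What reconciles the two demands is an invariant of a set that is inherited by its infinite subsets: for a set of order type $\omega$ the supremum is such an invariant, and stationary sets make a restriction on the supremum harmless for capturing.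

Recall that a subset of a regular uncountable cardinal $\kappa$ is a \emph{club} if it is unbounded and contains all its limit points below $\kappa$, and that $S\subset\kappa$ is \emph{stationary} if it meets every club. If $g:\kappa\to\kappa$, then the limit ordinals $\delta<\kappa$ with $g(\gamma)<\delta$ for all $\gamma<\delta$ form a club. The set $\{\delta<\kappa:\mathrm{cf}\,\delta=\omega\}$ is stationary, and by a theorem of Solovay every stationary set splits into two disjoint stationary sets.

Let $\kappa=(2^{\aleph_0})^+$. Every countable subset of $\kappa$ is bounded, and each $\alpha<\kappa$ has at most $2^{\aleph_0}$ countable subsets; hence $\kappa^{\aleph_0}=\kappa$. Split $\{\delta<\kappa:\mathrm{cf}\,\delta=\omega\}$ into disjoint stationary sets $S_0,S_1$, and for $i<2$ let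
\[
\mathcal A_i=\{A\subset\kappa:A\text{ has order type }\omega\text{ and }\sup A\in S_i\}.
\]
Then $|\mathcal A_i|\le\kappa^{\aleph_0}=\kappa$; this is the reason for the choice of $\kappa$. An infinite subset of a set of type $\omega$ has type $\omega$ and the same supremum, so $\mathcal A_i$ is closed under infinite subsets.

\emph{Orthogonality.} Let $A\in\mathcal A_0$ and $A'\in\mathcal A_1$. Then $\sup A\ne\sup A'$. The set with the larger supremum has type $\omega$, so only finitely many of its elements lie below the smaller supremum, and all elements of $A\cap A'$ are among them. Hence $A\cap A'$ is finite.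

\emph{$\mathcal A_i$ is $\omega$-capturing.} Let $\mathcal E$ be a family of $\kappa$ pairwise disjoint nonempty finite subsets of $\kappa$. For $\gamma<\kappa$, at most $|\gamma+1|<\kappa$ members of $\mathcal E$ meet $\gamma+1$, so we can choose $E_\gamma\in\mathcal E$ with $\min E_\gamma>\gamma$; put $g(\gamma)=\max E_\gamma$. Since $S_i$ is stationary, there is a limit ordinal $\delta\in S_i$ with $g(\gamma)<\delta$ for all $\gamma<\delta$. As $\mathrm{cf}\,\delta=\omega$, fix $\gamma_0<\gamma_1<\cdots$ with supremum $\delta$. Let $E^0=E_{\gamma_0}$, so $\max E^0=g(\gamma_0)<\delta$. For $n\ge1$, given $E^{n-1}$ with $\max E^{n-1}<\delta$, let $E^n=E_\gamma$ for $\gamma=\max(\{\gamma_n\}\cup E^{n-1})$. Since $\gamma<\delta$, also $\max E^n=g(\gamma)<\delta$, and the recursion continues. The finite sets $E^0,E^1,\dots$ follow one another in increasing order, and $\gamma_n<\min E^n\le\max E^n<\delta$. So $\bigcup_nE^n$ has order type $\omega$ and supremum $\delta\in S_i$, and it belongs to $\mathcal A_i$.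

\emph{Conclusion.} Put $X=X_{\mathcal A_0}$ and $Y=X_{\mathcal A_1}$. By Lemma~\ref{lem:lower} with $r=1$, $\theta=\omega$ and $Z$ a point, $\mathrm{Nt}(X)$ and $\mathrm{Nt}(Y)$ are at least $\aleph_1$. By Lemma~\ref{lem:upper}(a) with $\mu=\aleph_1$ both are equal to $\aleph_1$. By orthogonality and Lemma~\ref{lem:upper}(b) with $\mu=\aleph_0$, $\mathrm{Nt}(X\times Y)=\aleph_0$. \qed

\begin{remark}
Orthogonality cannot be dropped. Since $\mathcal A_0$ is $\omega$-capturing, Lemma~\ref{lem:lower} with $r=2$ and both families equal to $\mathcal A_0$, together with \eqref{eq:max}, gives $\mathrm{Nt}(X\times X)=\aleph_1$, and likewise $\mathrm{Nt}(Y\times Y)=\aleph_1$.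
\end{remark}

\section{Proof of Theorem~\ref{thm:class}}\label{sec:thm2}

The condition $\mu\le\max\{\nu_0,\nu_1\}$ is necessary by \eqref{eq:max}. For sufficiency there are two cases, according to whether $\mu$ lies above $\min\{\nu_0,\nu_1\}$ or not. In the first it is enough to use families of \emph{all} infinite sets of size below a given bound. The second contains the phenomenon we are after, $\mu<\min\{\nu_0,\nu_1\}$, and needs a finer construction.

\subsection{The case $\min\{\nu_0,\nu_1\}<\mu\le\max\{\nu_0,\nu_1\}$}\label{sub:between}

We use disjoint sums, for which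
\begin{equation}\label{eq:sum}
\mathrm{Nt}(X_1\oplus X_2)=\max\{\mathrm{Nt}(X_1),\mathrm{Nt}(X_2)\}.
\end{equation}
Indeed, the members of a base of the sum that are contained in the open subspace $X_k$ form a base of $X_k$, which gives $\ge$; and the union of optimal bases of $X_1$ and $X_2$ without $\emptyset$ gives $\le$.

By symmetry let $\nu_0<\mu\le\nu_1$. The idea is to take $Y=Y_a\oplus Y_b$, where $Y_b$ has type $\nu_1$ but is repaired by $X$, while $Y_a$ has type $\mu$ and lives on so large a cardinal that $X$ cannot repair it.

Let $\sigma=(2^{\nu_1})^+$ and $\tau=\sigma^+$. Then $\sigma^{\nu_1}=\sigma$: a subset of $\sigma$ of size at most $\nu_1$ is bounded, and each $\alpha<\sigma$ has at most $(2^{\nu_1})^{\nu_1}=2^{\nu_1}$ such subsets. Similarly $\tau^{\nu_1}=\tau$, since each $\alpha<\tau$ has at most $\sigma^{\nu_1}=\sigma$ such subsets. For $\chi\in\{\sigma,\tau\}$ and infinite $\nu\le\nu_1$ let $\mathcal A(\chi,\nu)$ be the family of all infinite $A\subset\chi$ with $|A|<\nu$ (so $\mathcal A(\chi,\aleph_0)=\emptyset$). Its size is at most $\chi^{\nu_1}=\chi$. It is closed under infinite subsets, and it is $\theta$-capturing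 for every infinite $\theta<\nu$, because the union of any $\theta$ disjoint nonempty finite sets has size $\theta$. So Lemma~\ref{lem:upper}(a) and Lemma~\ref{lem:lower} (with $r=1$ and $Z$ a point) give $\mathrm{Nt}(X_{\mathcal A(\chi,\nu)})=\nu$. Let
\[
X=X_{\mathcal A(\sigma,\nu_0)},\qquad Y_a=X_{\mathcal A(\tau,\mu)},\qquad Y_b=X_{\mathcal A(\sigma,\nu_1)},\qquad Y=Y_a\oplus Y_b .
\]
Then $\mathrm{Nt}(X)=\nu_0$, and $\mathrm{Nt}(Y)=\max\{\mu,\nu_1\}=\nu_1$ by \eqref{eq:sum}.

The families defining $X$ and $Y_b$ live on the same cardinal $\sigma$, and members of the first have size less than $\nu_0$. So Lemma~\ref{lem:upper}(b) gives $\mathrm{Nt}(X\times Y_b)\le\nu_0<\mu$. Next, $\mathrm{Nt}(X\times Y_a)\le\max\{\nu_0,\mu\}=\mu$ by \eqref{eq:max}. Finally, $X$ has a base of size at most $\sigma<\tau$, so Lemma~\ref{lem:lower} with $\kappa=\tau$, $r=1$, the family $\mathcal A(\tau,\mu)$ and $Z=X$ gives $\mathrm{Nt}(X\times Y_a)>\theta$ for every infinite $\theta<\mu$. Hence $\mathrm{Nt}(X\times Y_a)=\mu$. Since $X\times Y=(X\times Y_a)\oplus(X\times Y_b)$, \eqref{eq:sum} yields $\mathrm{Nt}(X\times Y)=\mu$.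

\subsection{The case $\mu\le\min\{\nu_0,\nu_1\}$: fans in a scale}

We look again for families $\mathcal A_0,\mathcal A_1$ of infinite subsets of a cardinal $\kappa$, each of size at most $\kappa$. Now $\mathcal A_i$ should consist of sets of size less than $\nu_i$ and be $\theta$-capturing for all infinite $\theta<\nu_i$. Members of $\mathcal A_0$ should meet members of $\mathcal A_1$ in sets of size less than $\mu$. Finally, so that the type of the product does not drop below $\mu$, the family $\mathcal A_0\cap\mathcal A_1$ should be $\rho$-capturing for all infinite $\rho<\mu$; this will be easy to arrange.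

If $\mu=\aleph_0$ and the $\nu_i$ are large, we need uncountable sets with finite intersections. The supremum no longer helps: comparing suprema bounds the intersection by a proper initial segment of one of the sets, and for a set of order type greater than $\omega$ such a segment may be infinite. We need another hereditary invariant, available for sets of any size. It will be the parity of the place at which functions $f_\alpha$ attached to the points $\alpha$ first differ.

\paragraph{The scale.}
Let $\lambda>\nu_0,\nu_1$ be a strong limit cardinal of cofinality $\omega$; for instance $\lambda=\sup_n\chi_n$ with $\chi_0=\max\{\nu_0,\nu_1\}$ and $\chi_{n+1}=2^{\chi_n}$. Let $\kappa=\lambda^+$. For functions $f,g$ from $\omega$ to the ordinals write $f<^*g$ if $f(n)<g(n)$ for all but finitely many $n$. By a theorem of Shelah \cite[Ch.~II, Theorem 1.5]{Shelah} (see also \cite{AM}), there are regular cardinals $\lambda_0<\lambda_1<\cdots$ with supremum $\lambda$ such that $\prod_n\lambda_n$ modulo finite has true cofinality $\lambda^+$. Dropping finitely many of them, we assume that all $\lambda_n$ are uncountable. So there are $f_\alpha\in\prod_n\lambda_n$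 for $\alpha<\kappa$ such that $f_\alpha<^*f_\beta$ whenever $\alpha<\beta$, and every $h\in\prod_n\lambda_n$ satisfies $h<^*f_\alpha$ for some $\alpha<\kappa$.

\paragraph{Fans.}
For distinct $\alpha,\beta<\kappa$ we have $f_\alpha\ne f_\beta$; let $\Delta(\alpha,\beta)$ be the least $n$ with $f_\alpha(n)\ne f_\beta(n)$. Call $A\subset\kappa$ an \emph{$n$-fan} if $\Delta(\alpha,\beta)=n$ for all distinct $\alpha,\beta\in A$. Subsets of $n$-fans, including $\emptyset$, are $n$-fans. If $n\ne m$, then an $n$-fan and an $m$-fan share at most one point, since two common points $\alpha,\beta$ would give $n=\Delta(\alpha,\beta)=m$. Let $\mathcal F_0$ be the set of finite unions of $n$-fans with even $n$'s, and $\mathcal F_1$ the set of finite unions of $n$-fans with odd $n$'s. It follows that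
\begin{equation}\label{eq:fans}
A\cap B\text{ is finite for all }A\in\mathcal F_0,\ B\in\mathcal F_1 .
\end{equation}
Finite unions are needed because the sets to be captured are unions of finite sets with several elements: the first elements of these finite sets will form one fan, the second elements another, and so on.

\paragraph{The families.}
To apply Lemma~\ref{lem:upper} we need $|\mathcal A_i|\le\kappa$, and we do not want to assume anything about $\lambda^{\aleph_0}$. So we fix a list of $\kappa$ sets of size less than $\lambda$ and admit only subsets of sets on the list. For each $\alpha<\kappa$ we have $|\alpha|\le\lambda$, and we fix sets $K_{\alpha,0}\subset K_{\alpha,1}\subset\cdots$ with union $\alpha$ and $|K_{\alpha,m}|<\lambda$ for all $m$ (preimages of the $\lambda_m$ under an injection $\alpha\to\lambda$). For $i<2$ let $\mathcal A_i$ be the family of all infinite $A\subset\kappa$ such that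
\begin{itemize}
\item $|A|<\nu_i$,
\item $A\subset K_{\alpha,m}$ for some $\alpha<\kappa$ and $m<\omega$,
\item $A=A'\cup C$ for some $A'\in\mathcal F_i$ and some $C$ with $|C|<\mu$.
\end{itemize}
The small sets $C$ are allowed in both families and will keep $\mathrm{Nt}(X_{\mathcal A_0}\times X_{\mathcal A_1})$ from falling below $\mu$. All three conditions pass to subsets, so $\mathcal A_i$ is closed under infinite subsets. Since $\lambda$ is a strong limit, $2^{|K_{\alpha,m}|}<\lambda$, so $|\mathcal A_i|\le\kappa$. If $A=A'\cup C\in\mathcal A_0$ and $B=B'\cup C'\in\mathcal A_1$ are decomposed as above, then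
\[
A\cap B\subset(A'\cap B')\cup C\cup C',
\]
which has size less than $\mu$ by \eqref{eq:fans}. Put $X=X_{\mathcal A_0}$ and $Y=X_{\mathcal A_1}$. By Lemma~\ref{lem:upper},
\[
\mathrm{Nt}(X)\le\nu_0,\qquad\mathrm{Nt}(Y)\le\nu_1,\qquad\mathrm{Nt}(X\times Y)\le\mu .
\]
It remains to prove the reverse inequalities.

\begin{lemma}\label{lem:cap1}
$\mathcal A_0\cap\mathcal A_1$ is $\rho$-capturing for every infinite $\rho<\mu$.
\end{lemma}

\begin{proof}
Closure under infinite subsets has been noted. Given $\kappa$ pairwise disjoint nonempty finite subsets of $\kappa$, take $\rho^+$ of them. Since $\rho^+\le\mu<\lambda<\kappa$ and $\kappa$ is regular, all of these are contained in some $\alpha<\kappa$. As the sets $K_{\alpha,m}$ increase with $m$ and have union $\alpha$, each of the finite sets is contained in some $K_{\alpha,m}$. Since $\rho^+$ is regular and uncountable, one $m$ serves for $\rho^+$ of them. The union $C$ of $\rho$ of these has size $\rho<\mu\le\nu_0,\nu_1$, so $C\in\mathcal A_0\cap\mathcal A_1$ (with $A'=\emptyset$).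
\end{proof}

The main point is that large fans of either parity can be found inside any $\kappa$ disjoint finite sets. Here it matters that the $f_\alpha$ form a scale and are not just $\kappa$ distinct functions: if all $f_\alpha$ vanished at odd places, there would be no $n$-fan with two elements for odd $n$. Cofinality of the scale will show that, at almost every place $n$, the functions attached to our finite sets are unbounded in $\lambda_n$.

\begin{lemma}\label{lem:cap2}
For $i<2$, the family $\mathcal A_i$ is $\theta$-capturing for every infinite $\theta<\nu_i$.
\end{lemma}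

\begin{proof}
Closure under infinite subsets has been noted. Let $\kappa$ pairwise disjoint nonempty finite subsets of $\kappa$ be given. Thinning out, we may assume that they all have the same size $k$; write them as $E_\xi=\{a_{\xi,1}<\dots<a_{\xi,k}\}$ for $\xi<\kappa$. Let
\[
g_\xi(n)=\min_{1\le j\le k}f_{a_{\xi,j}}(n).
\]

\emph{For all but finitely many $n$, the set $\{g_\xi(n):\xi<\kappa\}$ is unbounded in $\lambda_n$.} Otherwise there are an infinite $N\subset\omega$ and $h\in\prod_n\lambda_n$ with $g_\xi(n)\le h(n)$ for all $n\in N$ and $\xi<\kappa$. Choose $\alpha<\kappa$ with $h<^*f_\alpha$. By disjointness, at most $|\alpha+1|<\kappa$ of the sets $E_\xi$ meet $\alpha+1$, so there is $\xi$ with $\min E_\xi>\alpha$. Then $h<^*f_\alpha<^*f_{a_{\xi,j}}$ for each of the finitely many $j$, so $g_\xi(n)>h(n)$ for all sufficiently large $n$. This contradicts the choice of $N$ and $h$.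

\emph{Finding the fans.} Since $\theta<\lambda=\sup_n\lambda_n$, we can fix $n\ge1$ with $n\equiv i\pmod2$ and $\lambda_n>\theta$ such that $\{g_\xi(n):\xi<\kappa\}$ is unbounded in $\lambda_n$. The tuple $(f_{a_{\xi,1}}\restriction n,\dots,f_{a_{\xi,k}}\restriction n)$ takes at most $\lambda_{n-1}<\lambda_n$ values. So $\{g_\xi(n):\xi<\kappa\}$ is a union of fewer than $\lambda_n$ sets, one for each value of the tuple. Since $\lambda_n$ is regular, they cannot all be bounded in $\lambda_n$. Hence there is a set $\Xi$ of indices on which the tuple is constant and for which $\{g_\xi(n):\xi\in\Xi\}$ is unbounded in $\lambda_n$.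

Now choose $\xi_\iota\in\Xi$ recursively for $\iota<\lambda_n$ such that
\[
g_{\xi_\iota}(n)>f_{a_{\xi_{\iota'},j}}(n)\qquad\text{for all }\iota'<\iota,\ 1\le j\le k.
\]
This is possible because fewer than $\lambda_n$ values are to be exceeded and $\lambda_n$ is regular. For each $j$ and $\iota'<\iota$ we have $f_{a_{\xi_\iota,j}}(n)\ge g_{\xi_\iota}(n)>f_{a_{\xi_{\iota'},j}}(n)$, while $f_{a_{\xi_\iota,j}}\restriction n$ does not depend on $\iota$. So the $\xi_\iota$ are distinct, and $\{a_{\xi_\iota,j}:\iota<\lambda_n\}$ is an $n$-fan for each $j$.

\emph{Fitting into one $K_{\alpha,m}$.} Since $\lambda_n<\kappa$ and $\kappa$ is regular, all $E_{\xi_\iota}$ are contained in some $\alpha<\kappa$, and each is contained in some $K_{\alpha,m}$. Since $\lambda_n$ is regular and uncountable, $\lambda_n$ of them are contained in the same $K_{\alpha,m}$. As $\theta<\lambda_n$, we can take the union of $\theta$ of these. It has size $\theta<\nu_i$, is contained in $K_{\alpha,m}$, and is a union of $k$ $n$-fans with $n\equiv i\pmod2$. So it belongs to $\mathcal A_i$ (with $C=\emptyset$).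
\end{proof}

By Lemma~\ref{lem:cap2} and Lemma~\ref{lem:lower} with $r=1$ and $Z$ a point, $\mathrm{Nt}(X)>\theta$ for all infinite $\theta<\nu_0$, so $\mathrm{Nt}(X)=\nu_0$. In the same way $\mathrm{Nt}(Y)=\nu_1$. By Lemma~\ref{lem:cap1} and Lemma~\ref{lem:lower} with $r=2$ and $Z$ a point, $\mathrm{Nt}(X\times Y)>\rho$ for all infinite $\rho<\mu$, so $\mathrm{Nt}(X\times Y)=\mu$. This completes the proof of Theorem~\ref{thm:class}. \qed

\begin{thebibliography}{9}

\bibitem{AM}
Abraham and Magidor, \emph{Cardinal arithmetic}, in: Handbook of Set Theory.

\bibitem{Shelah}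
Shelah, \emph{Cardinal Arithmetic}, Oxford Logic Guides 29, 1994.

\bibitem{ws15}
\emph{Topological applications of long $\omega_1$-approximation sequences},
\texttt{http://settheory.mathtalks.org/wp-content/uploads/2015/02/ws15.pdf}.

\end{thebibliography}

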